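# Torsional rigidity, inscribed disks, and the constant 3

Throughout, $|\cdot|$ and $\cdot$ are the Euclidean norm and inner product on $\mathbb R^2=\mathbb C$, $B(c,s)$ is the open disk with center $c$ and radius $s$, and $dA$ (or $dx$, $dy$, $d\xi$) is area. "Off $G$" means on $\mathbb R^2\setminus G$.

## 1. A disk, a square, and a long rectangle

Take the unit disk $B=B(0,1)$. The function $u(x)=\frac12(1-|x|^2)$ vanishes on the circle and satisfies $\Delta u=-2$. Twice its integral is
$$2\int_B u\,dA=\int_0^1(1-s^2)\,2\pi s\,ds=\frac{\pi}{2}.$$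
Now measure the same disk in a cruder way. The distance from $x$ to the circle is $1-|x|$, and the integral of its square is
$$\int_B(1-|x|)^2dA=2\pi\int_0^1(1-s)^2s\,ds=\frac{\pi}{6}.$$
The first number is exactly three times the second. By scaling, a disk of radius $r$ gives $\pi r^4/2$ and $\pi r^4/6$, again with ratio $3$. To try other shapes we fix the two quantities.

**Definition (torsional rigidity).** For an open set $G\subset\mathbb R^2$,
$$\mathbf P(G)=\sup\left\{\frac{4\left(\int_Gf\,dA\right)^2}{\int_G|\nabla f|^2dA}:\ f\in C_c^\infty(G),\ f\not\equiv0\right\}\in(0,\infty]. \tag{1}$$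
For bounded $G$ we shall see in Section 2 that $\mathbf P(G)=2\int_Gu\,dA$, where $\Delta u=-2$ in $G$ and $u=0$ on $\partial G$; for the disk this is the first number above. We shall also see that any Lipschitz function vanishing off a bounded $G$ may be used in (1).

**Definition (Euclidean moment of inertia).** For open $G\ne\emptyset,\mathbb R^2$ let $\rho(x)=\rho(x,G)=\mathrm{dist}(x,\mathbb R^2\setminus G)$ for all $x\in\mathbb R^2$; so $\rho=0$ off $G$, and in $G$ it is the distance to $\partial G$. Put
$$\mathbf I_2(G)=\int_G\rho(x,G)^2\,dA.$$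

For the square $Q=(-1,1)^2$ we have $\rho(x)=1-\max(|x_1|,|x_2|)$. The set where the maximum equals $s$ has length $8s$, so
$$\mathbf I_2(Q)=\int_0^1(1-s)^2\,8s\,ds=\frac{8}{12}=\frac23 .$$
For a lower bound on $\mathbf P(Q)$ put $f=(1-x_1^2)(1-x_2^2)$ into (1). Then $\int f=(\frac43)^2=\frac{16}9$ and $\int|\nabla f|^2=2\cdot4\cdot\frac23\cdot\frac{16}{15}=\frac{256}{45}$. So $\mathbf P(Q)\ge4\cdot\frac{256}{81}\cdot\frac{45}{256}=\frac{20}9$, and the ratio is at least $\frac{20}9\cdot\frac32=\frac{10}3>3$.

For the long rectangle $G=(-L,L)\times(-h,h)$ with $L\gg h$, away from the short ends $\rho=h-|y_2|$. So $\mathbf I_2(G)/2L\to\int_{-h}^h(h-|t|)^2dt=\frac23h^3$ as $L\to\infty$. For $f\in C_c^\infty(G)$, integrating by parts on each vertical line and then using Cauchy–Schwarz over $G$,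
$$\int_G f\,dA=-\int_G y_2\,\partial_2f\,dA\le\Big(2L\cdot\tfrac23h^3\Big)^{1/2}\Big(\int_G|\nabla f|^2dA\Big)^{1/2},\qquad\text{so}\qquad \mathbf P(G)\le 2L\cdot\tfrac83h^3 . \tag{2}$$
In the other direction, take $f=(h^2-y_2^2)\chi(y_1)$ with $\chi=1$ for $|y_1|\le L-h$ and $\chi$ dropping linearly to $0$ at $|y_1|=L$. Then $\int f\ge\frac43h^3\cdot2(L-h)$ and $\int|\nabla f|^2\le2L\cdot\frac83h^3+\frac{32}{15}h^4$. The quotient in (1), divided by $2L$, has lower limit at least $4\cdot\frac{16}9h^6/(\frac83h^3)=\frac83h^3$. So $\mathbf P(G)/\mathbf I_2(G)\to4$.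

The ratios are $3$, at least $10/3$, and nearly $4$. Is the disk the worst shape? The paper "A Note About Torsional Rigidity And Euclidean Moment Of Inertia Of Plane Domains" conjectures so for simply connected domains. The conjecture is true.

**Theorem 1.** Let $G\subsetneq\mathbb C$ be a simply connected domain with $\mathbf P(G)<\infty$. Then $3\,\mathbf I_2(G)\le\mathbf P(G)$, with equality if and only if $G$ is a disk.

Simple connectivity will play no role in the proof. Section 9 contains a stronger statement (Theorem 2) for all nonempty open sets of finite torsional rigidity.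

## 2. Torsional rigidity as a Dirichlet problem

Let $G$ be nonempty, bounded and open. Let $W^{1,2}_0(G)$ be the closure of $C_c^\infty(G)$ in $W^{1,2}(\mathbb R^2)$; its elements are extended by $0$ off $G$. By the Poincaré inequality, $\int\nabla f\cdot\nabla g$ is an inner product on it giving an equivalent norm. So, by the Riesz theorem, there is a unique $\mathrm u=\mathrm u_G\in W^{1,2}_0(G)$ with
$$\int\nabla\mathrm u\cdot\nabla f\,dA=2\int f\,dA\qquad\text{for all } f\in W^{1,2}_0(G), \tag{3}$$
the weak solution of $\Delta\mathrm u=-2$, $\mathrm u=0$ on $\partial G$. We need four facts.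

**Fact A.** $\mathbf P(G)=\int|\nabla\mathrm u|^2=2\int\mathrm u$. Indeed, for $f\in W_0^{1,2}(G)$, (3) and Cauchy–Schwarz give $4(\int f)^2=(\int\nabla\mathrm u\cdot\nabla f)^2\le\int|\nabla\mathrm u|^2\int|\nabla f|^2$, with equality for $f=\mathrm u$. So the supremum of the quotient over nonzero $f\in W_0^{1,2}(G)$ is $\int|\nabla\mathrm u|^2$. By density of $C_c^\infty(G)$ and continuity of the quotient, it equals the supremum (1). Finally put $f=\mathrm u$ in (3).

**Fact B.** For every $f\in W_0^{1,2}(G)$,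
$$\int|\nabla(\mathrm u-f)|^2dA=\mathbf P(G)-4\int f\,dA+\int|\nabla f|^2dA . \tag{4}$$
Expand the square and use (3) and Fact A. In particular $\mathbf P(G)\ge4\int f-\int|\nabla f|^2$.

**Fact C.** A Lipschitz function $f$ on $\mathbb R^2$ vanishing off $G$ is in $W^{1,2}_0(G)$. Splitting into positive and negative parts, let $f\ge0$. For $\varepsilon>0$ the function $(f-\varepsilon)_+$ is Lipschitz, and its support lies in $\{f\ge\varepsilon\}$, a compact subset of $G$; mollifying it shows that it is in $W_0^{1,2}(G)$. As $\varepsilon\to0$ we have $|f-(f-\varepsilon)_+|\le\varepsilon$ on $G$ and $0$ off $G$. Moreover $\nabla f-\nabla(f-\varepsilon)_+=\mathbf 1_{\{0<f\le\varepsilon\}}\nabla f\to0$ in $L^2$ by dominated convergence. So $(f-\varepsilon)_+\to f$ in $W^{1,2}$.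

For example, $\frac12(r^2-|x-c|^2)_+$ is the solution $\mathrm u$ for $B(c,r)$: Fact C puts it in $W_0^{1,2}$, and integration by parts in the disk gives (3).

**Fact D.** If $G\subset G'$ are bounded, nonempty and open, then $0\le\mathrm u_G\le\mathrm u_{G'}$. Write $\mathrm u=\mathrm u_G$ and $\mathrm u'=\mathrm u_{G'}$. Testing (3) with the negative part $\mathrm u_-=\max(-\mathrm u,0)$ gives $-\int|\nabla\mathrm u_-|^2=2\int\mathrm u_-\ge0$, so $\mathrm u_-=0$; likewise $\mathrm u'\ge0$. Next, $g=(\mathrm u-\mathrm u')_+$ is in $W^{1,2}_0(G)$. To see this, choose $f_k\in C_c^\infty(G)$ with $f_k\to\mathrm u$ in $W^{1,2}$. Then $(f_k-\mathrm u')_+$ is nonzero only where $f_k>0$, so it has compact support in $G$, and it tends to $g$ in $W^{1,2}$ because the positive part is continuous on $W^{1,2}$. Testing the two equations (3) with $g$ and subtracting, $\int|\nabla g|^2=\int\nabla(\mathrm u-\mathrm u')\cdot\nabla g=0$, so $g=0$.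

For unbounded open $G$ put $G_n=G\cap B(0,n)$, with $n$ so large that $G_n\neq\emptyset$, and $\mathrm u_n=\mathrm u_{G_n}$. By Fact D, $\mathrm u_n$ increases; its limit is $\mathrm u=\mathrm u(\cdot,G)$. Every $f\in C_c^\infty(G)$ is in $C_c^\infty(G_n)$ for large $n$, so $\mathbf P(G_n)\uparrow\mathbf P(G)$, and $\mathbf P(G)=2\int_G\mathrm u$ by monotone convergence. Another exhaustion $G_m'$ by bounded open sets gives the same $\mathrm u$. Indeed, (3) and Fact A give $\int|\nabla(\mathrm u_{G_n}-\mathrm u_{G_n\cap G_m'})|^2=\mathbf P(G_n)-\mathbf P(G_n\cap G_m')$, which tends to $0$ as $m\to\infty$. Hence $\mathrm u_{G_n}=\lim_m\mathrm u_{G_n\cap G'_m}\le\lim_m\mathrm u_{G_m'}$, and the roles may be exchanged.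

## 3. Squared distance, conformal radius, inscribed disks

Which test function should one feed into (1) so that $\int\rho^2$ comes out? The most direct is $f=\rho^2$ on a bounded $G$. Since $\rho$ is $1$-Lipschitz, $\int|\nabla f|^2\le4\int\rho^2$, and (1) gives $\mathbf P\ge4\mathbf I_2^2/(4\mathbf I_2)=\mathbf I_2$. This is the lower half of the known two-sided bound $\mathbf I_2\le\mathbf P\le64\,\mathbf I_2$ for simply connected domains, which the source of the problem credits to Avkhadiev. The constant is $1$, not $3$. Already on the unit disk $(1-|x|)^2$ has the wrong shape. The extremal there is $\frac12(1-|x|^2)$, and on a disk of radius $r$ the extremal is $r\rho-\frac12\rho^2$: it knows the radius $r$ and not only $\rho$.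

A second route uses the conformal radius $\mathrm R(x,G)=|f'(0)|$, where $f$ maps the unit disk conformally onto the simply connected $G$ with $f(0)=x$. For the unit disk, $f(\zeta)=(\zeta+x)/(1+\bar x\zeta)$ gives $\mathrm R(x)=1-|x|^2$. A known sharp inequality says $\frac32\int_G\mathrm R^2\,dA\le\mathbf P(G)$, with equality exactly for disks, and $\rho\le\mathrm R\le4\rho$. Together these yield $\frac32\mathbf I_2\le\mathbf P$. On the unit disk $\int\mathrm R^2=2\pi\int_0^1(1-s^2)^2s\,ds=\frac\pi3$, twice $\mathbf I_2=\frac\pi6$. To reach $3$ along this road one would need $\int\mathrm R^2\ge2\int\rho^2$. The comparison $\rho\le\mathrm R$ cannot be improved pointwise to give it, because $\mathrm R=\rho$ at the center of a disk.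

A better test function should be a paraboloid on a disk. So use all inscribed disks at once: the disk $B(x,\rho(x))$ lies in $G$, and its torsion function is $\frac12(\rho(x)^2-|x-y|^2)$.

**Definition (the function $v$).** For open $G\ne\emptyset,\mathbb R^2$ with $\sup\rho<\infty$,
$$v(y)=v_G(y)=\sup_{x\in\mathbb R^2}\tfrac12\big(\rho(x)^2-|x-y|^2\big),\qquad y\in\mathbb R^2. \tag{5}$$

For the disk $B(0,r)$ and $|y|\le r$: if $|x|\le r$, then $(r-|x|)^2-|x-y|^2=r^2-|y|^2-2(r|x|-x\cdot y)\le r^2-|y|^2$, with equality at $x=0$. If $|x|>r$, the term is $-|x-y|^2\le0$. So $v=\frac12(r^2-|y|^2)=\mathrm u$.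

For bounded $G$, Fact D applied to all inscribed disks gives $\mathrm u\ge v$ in $G$, hence $\mathbf P=2\int\mathrm u\ge2\int v$. It is tempting to try to prove $2\int v\ge3\,\mathbf I_2$. This is false, and the square shows it. Let $y\in Q$ have $y_1,y_2\ge0$. For $x\in Q$ with $x_1\ge|x_2|$,
$$\rho(x)^2-|x-y|^2=1-y_1^2-2x_1(1-y_1)-(x_2-y_2)^2 ,$$
which is nonincreasing in $x_1$, so $x_1=|x_2|$ is best. By symmetry the supremum over $x\in Q$ is attained on the diagonals, and with $y_1,y_2\ge0$ on the half-diagonal $x=(s,s)$, $0\le s\le1$. (Changing a coordinate of $x$ to its absolute value keeps $\rho(x)$ and does not increase $|x-y|$.) There the value is $1-|y|^2-s^2+2s(y_1+y_2-1)$, maximal at $s=(y_1+y_2-1)_+$. Terms with $x\notin Q$ are at most $0$. So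
$$v(y)=\tfrac12\big(1-|y|^2+t_+^2\big),\qquad t=|y_1|+|y_2|-1,\quad y\in Q .$$
In one quadrant, the set where $t_+>0$ is sliced by $t\in(0,1)$ with weight $(1-t)\,dt$, so
$$\int_Qv=4\cdot\tfrac12\Big(1-\tfrac23+\int_0^1t^2(1-t)\,dt\Big)=2\Big(\tfrac13+\tfrac1{12}\Big)=\tfrac56 .$$
Thus $2\int_Qv=\frac53<2=3\,\mathbf I_2(Q)$, and the pointwise comparison $\mathrm u\ge v$ is too weak.

But (4) extracts more from the same function: $\mathbf P\ge4\int v-\int|\nabla v|^2$. On the square $|\nabla v|^2=|y|^2-2t_+(t+1)+2t_+^2=|y|^2-2t_+$, so $\int_Q|\nabla v|^2=4\big(\frac23-2\int_0^1t(1-t)dt\big)=\frac43$, and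
$$4\int_Qv-\int_Q|\nabla v|^2=\tfrac{10}3-\tfrac43=2=3\,\mathbf I_2(Q)$$
exactly. The long rectangle behaves the same way. In its middle part $v=\frac12(h^2-y_2^2)$ (checked in Section 9), and per unit length $4\int v-\int|\nabla v|^2$ is $\frac83h^3-\frac23h^3=2h^3=3\cdot\frac23h^3$. The equality is not an accident.

**Key Lemma.** If $G$ is a nonempty bounded open set, then $v$ is Lipschitz, $v>0$ in $G$, $v=0$ off $G$, and
$$\int_G\big(4v-|\nabla v|^2\big)dA=3\int_G\rho^2\,dA . \tag{6}$$

The left side lives at the points $y$, and the right side at the centers $x$ of the disks. The proof is a change of variables from one to the other. The relation between $x$ and $y$ is not a map in either direction: in the disk all interior $y$ share $x=0$. We therefore use a third variable, $\xi=x+y$, in which both $x$ and $y$ are Lipschitz functions.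

## 4. A convex envelope and its contact pairs

We recall the convex analysis used. A finite convex function $g$ on $\mathbb R^2$ is locally Lipschitz and differentiable a.e. Its subdifferential $\partial g(x)=\{p:\ g(x')\ge g(x)+p\cdot(x'-x)\ \forall x'\}$ is nonempty, and equals $\{\nabla g(x)\}$ where $g$ is differentiable. The conjugate is $g^*(p)=\sup_x(x\cdot p-g(x))$, and $g^{**}=g$ (Fenchel–Moreau). Finally $p\in\partial g(x)\iff g(x)+g^*(p)=x\cdot p\iff x\in\partial g^*(p)$. For instance, $g=\frac12|x|^2$ has $g^*=\frac12|p|^2$ and $\partial g(x)=\{x\}$.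

Let $G\ne\emptyset,\mathbb R^2$ be open with $\sup\rho<\infty$ (not necessarily bounded). Define
$$\varphi(x)=\tfrac12\big(|x|^2-\rho(x)^2\big),\qquad w(y)=v(y)+\tfrac12|y|^2 . \tag{7}$$

**Step 1: $\varphi$ and $w$ are conjugate convex functions.** This turns (5) into convex duality. Since $\rho(x)^2=\inf_{p\notin G}|x-p|^2$, we have $\varphi(x)=\sup_{p\notin G}(x\cdot p-\frac12|p|^2)$. Also
$$w(y)=\sup_x\Big(\tfrac12\rho(x)^2-\tfrac12|x|^2+x\cdot y\Big)=\sup_x\big(x\cdot y-\varphi(x)\big)=\varphi^*(y).$$
Both are suprema of affine functions, hence convex. The choice $x=y$ in (5) gives $v\ge\frac12\rho^2\ge0$, and clearly $v\le\frac12\sup\rho^2$. So both are finite and therefore continuous, $w=\varphi^*$ and $\varphi=w^*$.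

**Step 2: the sign of $v$.** This shows that $v$ is an admissible test function. In $G$, $v\ge\frac12\rho^2>0$. If $y\notin G$, then $\rho(x)\le|x-y|$ for all $x$, so every term in (5) is at most $0$; with $v\ge0$ we get $v(y)=0$.

**Step 3: contact pairs.** This identifies the pairs $(x,y)$ for which the supremum in (5) is attained. By the criterion recalled above and (7),
$$x\in\partial w(y)\iff y\in\partial\varphi(x)\iff w(y)+\varphi(x)=x\cdot y\iff v(y)=\tfrac12\big(\rho(x)^2-|x-y|^2\big). \tag{8}$$
Call such $(x,y)$ a contact pair. Since $v\ge0$, every contact pair has $|x-y|\le\rho(x)$. If in addition $x\notin G$, then $\rho(x)=0$, so $x=y$ and $v(y)=0$.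

**Step 4: the $x$-side sees nearest boundary points.** This makes $\rho$ appear. Let $x\in G$ and let $p\in\partial G$ be a nearest boundary point. Then $v(p)=0=\frac12(\rho(x)^2-|x-p|^2)$, so $p\in\partial\varphi(x)$. Hence, if $\varphi$ is differentiable at $x\in G$, then $\nabla\varphi(x)=p$, $|x-\nabla\varphi(x)|=\rho(x)$ and $v(\nabla\varphi(x))=0$.

Here is a way to picture $w$. If $g$ is finite and convex with $g\le\frac12|p|^2$ off $G$, then $g^*\ge\varphi$ by the formula for $\varphi$, so $g=g^{**}\le\varphi^*=w$. Thus $w$ is the largest convex function that is at most $\frac12|p|^2$ off $G$, and it equals $\frac12|p|^2$ there. For bounded $G$, in the weak sense, $\mathrm u+\frac12|y|^2$ is the harmonic function with the same boundary values. For the disk $B(0,r)$, $w=\frac12r^2$ inside and $\frac12|y|^2$ outside. For the square, $w=\frac12(1+t_+^2)$ in $Q$.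

## 5. The sum $\xi=x+y$ as a coordinate

The set of contact pairs is the graph of $\partial w$. We now parametrize it by the plane. This is the Minty–Moreau parametrization (Moreau 1965; Rockafellar–Wets, *Variational Analysis*, Ch. 12); we prove what we need.

**Step 1: one contact pair for each $\xi$.** The purpose is a bijection. For $\xi\in\mathbb R^2$ the function $\eta\mapsto w(\eta)+\frac12|\xi-\eta|^2$ is strictly convex, continuous and coercive ($w$ has an affine minorant). So it has a unique minimizer $y(\xi)$; let $e(\xi)$ be the minimum and $x(\xi)=\xi-y(\xi)$. A point $\eta$ is the minimizer if and only if $0\in\partial w(\eta)+\eta-\xi$, that is, $\xi-\eta\in\partial w(\eta)$. Hence $(x(\xi),y(\xi))$ is a contact pair, and conversely every contact pair $(x,y)$ arises from $\xi=x+y$ and from no other $\xi$.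

**Step 2: Lipschitz bounds.** These will allow the area formula. For contact pairs $(x,y)$, $(x',y')$, adding $w(y')\ge w(y)+x\cdot(y'-y)$ and the same inequality with the roles exchanged gives $(x-x')\cdot(y-y')\ge0$. So
$$|\xi-\xi'|^2\ge|x-x'|^2+|y-y'|^2,$$
and both $x(\cdot)$ and $y(\cdot)$ are $1$-Lipschitz. Moreover $(x-x')\cdot(\xi-\xi')\ge0$ and $(y-y')\cdot(\xi-\xi')\ge0$. So at every point of differentiability (a.e., by Rademacher) the quadratic forms of $Dx$ and $Dy=I-Dx$ are nonnegative.

**Step 3: $e$ is a potential for $x$.** This gives symmetry of $Dx$. Fix $\xi,\xi'$ with pairs $(x,y),(x',y')$. Using $y$ as a competitor for $\xi'$,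
$$e(\xi')\le w(y)+\tfrac12|\xi'-y|^2=e(\xi)+x\cdot(\xi'-\xi)+\tfrac12|\xi'-\xi|^2 .$$
From $w(y')\ge w(y)+x\cdot(y'-y)$ and $\frac12|x'|^2\ge\frac12|x|^2+x\cdot(x'-x)$,
$$e(\xi')=w(y')+\tfrac12|x'|^2\ge e(\xi)+x\cdot(\xi'-\xi).$$
So $e$ is convex and differentiable with $\nabla e=x$, hence $C^{1,1}$. Therefore $Dx=D^2e$ is symmetric a.e., with $0\le Dx\le I$ by Step 2.

**Step 4: the function $S$.** We subtract the quadratic part, so that everything is expressed by one function that vanishes where $x=y$. Put
$$z=y-x,\qquad V(\xi)=v(y(\xi)),\qquad S=V+\tfrac14|z|^2 .$$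
Since $|x|^2+|y|^2=\frac12(|\xi|^2+|z|^2)$,
$$e=w(y)+\tfrac12|x|^2=V+\tfrac12|y|^2+\tfrac12|x|^2=S+\tfrac14|\xi|^2 .$$
So $S=e-\frac14|\xi|^2$ is $C^{1,1}$, $\nabla S=x-\frac12(x+y)=-\frac12z$, and
$$|z|^2=4|\nabla S|^2,\qquad V=S-|\nabla S|^2,\qquad Dx=\tfrac12I+D^2S,\qquad Dy=\tfrac12I-D^2S . \tag{9}$$
Both Jacobians are nonnegative a.e., being determinants of positive semidefinite matrices:
$$a_0=\det Dy=\tfrac14-\tfrac12\Delta S+\det D^2S\ge0,\qquad a_2=\det Dx=\tfrac14+\tfrac12\Delta S+\det D^2S\ge0 . \tag{10}$$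

**Example (unit disk).** Here $\partial w(y)=\{0\}$ for $|y|<1$, $\{\lambda y:0\le\lambda\le1\}$ for $|y|=1$, and $\{y\}$ for $|y|>1$. With $s=|\xi|$: for $s\le1$, $x=0$ and $y=\xi$; for $1\le s\le2$, $y=\xi/s$ and $x=\xi-y$; for $s\ge2$, $x=y=\xi/2$. Accordingly
$$S=\tfrac12-\tfrac14s^2\ (s\le1),\qquad S=\tfrac14(2-s)^2\ (1\le s\le2),\qquad S=0\ (s\ge2).$$
At $s=1$ both formulas give value $\frac14$ and slope $-\frac12$. The circle $|y|=1$ has been opened into an annulus, on which $y$ is constant along rays and $a_0=0$.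

## 6. Four integrals in the $\xi$-plane

The purpose of this section is to write $\int v$, $\int|\nabla v|^2$ and $\int\rho^2$ as integrals of polynomials in $S$, $\nabla S$, $D^2S$. Recall the area formula: for Lipschitz $F:\mathbb R^2\to\mathbb R^2$ and measurable $h\ge0$, $\int h\,|\det DF|\,d\xi=\int\sum_{\xi\in F^{-1}(\eta)}h(\xi)\,d\eta$.

By Step 1 of Section 5, $y^{-1}(\eta)=\{\eta+x:x\in\partial w(\eta)\}$. This is nonempty, and is the single point $\eta+\nabla w(\eta)$ for a.e. $\eta$. Likewise, by (8), $\{\xi:x(\xi)=x_0\}=\{x_0+y:y\in\partial\varphi(x_0)\}$, which is the single point $x_0+\nabla\varphi(x_0)$ for a.e. $x_0$. So for continuous $h\ge0$,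
$$\int h\,a_0\,d\xi=\int h(\eta+\nabla w(\eta))\,d\eta,\qquad\int h\,a_2\,d\xi=\int h(x+\nabla\varphi(x))\,dx . \tag{11}$$
Take $h=V$ and $h=|z|^2$. We claim
$$\int Va_0=\int_Gv,\qquad\int|z|^2a_0=\int_G|\nabla v|^2,\qquad\int Va_2=0,\qquad\int|z|^2a_2=\int_G\rho^2 . \tag{12}$$
At $\xi=\eta+\nabla w(\eta)$ we have $y=\eta$ and $x=\nabla w(\eta)$, so $V=v(\eta)$ and $z=\eta-\nabla w(\eta)=-\nabla v(\eta)$. This gives the first two formulas with integrals over $\mathbb R^2$. They reduce to $G$ because $v=0$ off $G$, and at a point of differentiability off $G$ the value $v=0$ is the global minimum, so $\nabla v=0$ there. At $\xi=x+\nabla\varphi(x)$ the pair is $(x,\nabla\varphi(x))$. If $x\notin G$, then $V=z=0$ by Step 3 of Section 4. For a.e. $x\in G$, Step 4 of Section 4 gives $V=v(\nabla\varphi(x))=0$ and $|z|=\rho(x)$. This proves (12).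

Nothing here used boundedness of $G$: (12) holds, with values in $[0,\infty]$, whenever $\sup\rho<\infty$. The third formula, $\int Va_2=0$, looks empty, but it is the extra equation that makes the count come out.

## 7. Integration by parts: proof of the Key Lemma

Let $G$ be nonempty, bounded and open. Then $\sup\rho<\infty$. By Section 4, $v>0$ in $G$ and $v=0$ off $G$; since $v=w-\frac12|y|^2$ is locally Lipschitz and vanishes off a bounded set, it is Lipschitz.

**Step 1: $S$ has compact support.** We need this to integrate by parts. By Step 3 of Section 4, $V=z=0$, hence $S=0$, unless $x(\xi)\in G$. In that case $\xi=2x+z$ with $|z|\le\rho(x)\le\sup\rho$, so $\xi$ lies in a bounded set.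

Put
$$\alpha=\int S,\qquad\beta=\int|\nabla S|^2,\qquad\gamma=\int|\nabla S|^2\Delta S .$$

**Step 2: three identities.** They evaluate all the terms that (9), (10) produce in (12). For $S\in C^{1,1}$ with compact support,
$$\int S\,\Delta S=-\beta,\qquad\int S\det D^2S=-\tfrac34\gamma,\qquad\int|\nabla S|^2\det D^2S=0 . \tag{13}$$
It suffices to treat $S\in C_c^\infty$. Indeed, for mollifications $S_\varepsilon$ we have $S_\varepsilon\to S$ and $\nabla S_\varepsilon\to\nabla S$ uniformly and $D^2S_\varepsilon\to D^2S$ in every $L^p$, $p<\infty$, with a common compact support; since at most two second derivatives are multiplied, every integral converges.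

The first identity is integration by parts.

For the second, let $C=\Delta S\,I-D^2S$, the cofactor matrix of $D^2S$. Its rows $(\partial_{22}S,-\partial_{12}S)$ and $(-\partial_{12}S,\partial_{11}S)$ are divergence-free. So $\mathrm{div}(C\nabla S)=\mathrm{tr}(C\,D^2S)=2\det D^2S$, and
$$\int S\det D^2S=-\tfrac12\int\nabla S\cdot C\nabla S=-\tfrac12\int\big(|\nabla S|^2\Delta S-D^2S\,\nabla S\cdot\nabla S\big).$$
Since $D^2S\,\nabla S=\frac12\nabla|\nabla S|^2$, one more integration by parts gives $\int D^2S\,\nabla S\cdot\nabla S=-\frac12\gamma$. The result is $-\frac12(\gamma+\frac12\gamma)=-\frac34\gamma$.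

For the third, let $q=\nabla S$ and $F=\frac13q_1^3+q_1q_2^2$. Then $dF=(q_1^2+q_2^2)\,dq_1+2q_1q_2\,dq_2$, so
$$|q|^2\,dq_1\wedge dq_2=dF\wedge dq_2=d(F\,dq_2),$$
the differential of a compactly supported $1$-form in $\xi$. Its integral vanishes, and $dq_1\wedge dq_2=\det D^2S\,d\xi_1\wedge d\xi_2$.

**Step 3: the linear algebra.** We insert (9), (10), (13) into (12). From $\int Va_2=0$,
$$0=\int(S-|\nabla S|^2)\Big(\tfrac14+\tfrac12\Delta S+\det D^2S\Big)=\tfrac\alpha4-\tfrac\beta2-\tfrac34\gamma-\tfrac\beta4-\tfrac\gamma2,\qquad\text{so}\qquad\alpha=3\beta+5\gamma .$$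
From $\int_Gv=\int Va_0$,
$$\int_Gv=\tfrac\alpha4+\tfrac\beta2-\tfrac34\gamma-\tfrac\beta4+\tfrac\gamma2=\tfrac14(\alpha+\beta-\gamma)=\beta+\gamma .$$
From the second and fourth formulas of (12), with $|z|^2=4|\nabla S|^2$,
$$\int_G|\nabla v|^2=4\Big(\tfrac\beta4-\tfrac\gamma2\Big)=\beta-2\gamma,\qquad\int_G\rho^2=4\Big(\tfrac\beta4+\tfrac\gamma2\Big)=\beta+2\gamma .$$
In summary,
$$\alpha=3\beta+5\gamma,\qquad\int_Gv=\beta+\gamma,\qquad\int_G|\nabla v|^2=\beta-2\gamma,\qquad\int_G\rho^2=\beta+2\gamma . \tag{14}$$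
Therefore $4\int v-\int|\nabla v|^2=3\beta+6\gamma=3\int\rho^2$, which is (6). This proves the Key Lemma.

A check on the unit disk, with $S$ from Section 5:
$$\beta=\frac{2\pi}4\Big(\int_0^1s^3ds+\int_1^2(2-s)^2s\,ds\Big)=\frac\pi2\Big(\frac14+\frac5{12}\Big)=\frac\pi3 .$$
Since $\Delta S=-1$ for $s<1$ and $\Delta S=(s-1)/s$ for $1<s<2$,
$$\gamma=-\frac\pi8+\frac\pi2\int_1^2(2-s)^2(s-1)\,ds=-\frac\pi8+\frac\pi{24}=-\frac\pi{12}.$$
So (14) gives $\int v=\frac\pi4$, $\int|\nabla v|^2=\frac\pi2$, $\int\rho^2=\frac\pi6$, as it should.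

## 8. A function both convex and harmonic: proof of Theorem 1

**Step 1: bounded open sets.** This converts the Key Lemma into an exact deficit. Let $G$ be nonempty, bounded and open. By Fact C, $v\in W_0^{1,2}(G)$. Put $f=v$ in (4) and use (6):
$$\int_G|\nabla(\mathrm u-v)|^2dA=\mathbf P(G)-4\int v+\int|\nabla v|^2=\mathbf P(G)-3\,\mathbf I_2(G) . \tag{15}$$
In particular $3\,\mathbf I_2(G)\le\mathbf P(G)$.

**Step 2: the inequality in general.** We exhaust a possibly unbounded set. Let $G$ be as in Theorem 1, and $G_n=G\cap B(0,n)$. By Section 2, $\mathbf P(G_n)\uparrow\mathbf P(G)$. Since the complement of $G_n$ is the union of the complements of $G$ and $B(0,n)$,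
$$\rho_n(x):=\rho(x,G_n)=\min\big(\rho(x,G),(n-|x|)_+\big)\uparrow\rho(x,G),$$
so $\mathbf I_2(G_n)\uparrow\mathbf I_2(G)$ by monotone convergence. Passing to the limit in $3\,\mathbf I_2(G_n)\le\mathbf P(G_n)$ gives $3\,\mathbf I_2(G)\le\mathbf P(G)$.

**Step 3: equality forces $\Delta w=0$ in $G$.** Suppose $\mathbf P(G)=3\,\mathbf I_2(G)<\infty$. A disk of radius $r$ inside $G$ contributes at least $\pi r^4/6$ to $\mathbf I_2(G)$, so $\sup\rho<\infty$ and Section 4 applies to $v=v_G$ and $w=v+\frac12|y|^2$. Let $v_n=v_{G_n}$. Since $\rho_n\uparrow\rho$, interchanging the suprema over $n$ and $x$ in (5) shows $v_n\uparrow v$ pointwise, and $0\le v_n\le v\le\frac12\sup\rho^2$. By (15),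
$$\int|\nabla(\mathrm u_n-v_n)|^2=\mathbf P(G_n)-3\,\mathbf I_2(G_n)\to0 .$$
Let $\eta\in C_c^\infty(G)$. For large $n$, $\eta\in C_c^\infty(G_n)$ and $\int\nabla\mathrm u_n\cdot\nabla\eta=2\int\eta$, so
$$-\int v_n\Delta\eta=\int\nabla v_n\cdot\nabla\eta=2\int\eta-\int\nabla(\mathrm u_n-v_n)\cdot\nabla\eta\to2\int\eta .$$
By dominated convergence $-\int v\,\Delta\eta=2\int\eta$. So $\Delta v=-2$ and $\Delta w=0$ in the sense of distributions in $G$. By Weyl's lemma and continuity, $w$ is smooth and harmonic in $G$.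

**Step 4: $w$ is affine, and $G$ is a disk.** Since $w$ is convex, $D^2w\ge0$ in $G$; its trace is $0$, so $D^2w=0$. As $G$ is connected, $w$ is affine on $G$. Completing the square in $v=w-\frac12|y|^2$, for some $x_0\in\mathbb R^2$ and $c\in\mathbb R$,
$$v(y)=\tfrac12\big(c-|y-x_0|^2\big),\qquad y\in G .$$
Because $v>0$ in $G$, we have $c>0$ and $G\subset B:=B(x_0,\sqrt c)$. Because $v$ is continuous and vanishes on $\partial G$, every $p\in\partial G$ has $|p-x_0|^2=c$. So $\partial G\cap B=\emptyset$, and $G$ is nonempty, open and relatively closed in the connected set $B$. Hence $G=B$.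

**Step 5: disks give equality.** For radius $r$, Section 1 gave $\mathbf P=\pi r^4/2=3\cdot\pi r^4/6=3\,\mathbf I_2$. This proves Theorem 1.

## 9. The exact deficit for arbitrary open sets

**Theorem 2.** Let $G\subset\mathbb R^2$ be any nonempty open set (no connectivity assumption) with $\mathbf P(G)<\infty$, let $\mathrm u$ and $v$ be as above, and put $Z=\int_G|\nabla v|^2dA$. Then $Z<\infty$, $\int v<\infty$, and:

1. $\displaystyle\mathbf P(G)=3\,\mathbf I_2(G)+\int_G|\nabla(\mathrm u-v)|^2\,dA.$
2. $\mathbf P(G)\ge3\,\mathbf I_2(G)$, with equality if and only if every component of $G$ is a disk.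
3. $\displaystyle\mathbf P(G)\ge3\,\mathbf I_2(G)+\frac{(Z-3\,\mathbf I_2(G))^2}{4Z}.$ Equality holds for disks, and the ratio of the two sides tends to $1$ for the rectangles $(-L,L)\times(-h,h)$ as $L\to\infty$.

For bounded $G$, part 1 is (15). For unbounded $G$ we must pass to the limit in $\int|\nabla v_n|^2$. Weak convergence alone could lose mass, so we show that these integrals converge, once more in the $\xi$-plane.

Let $G_n=G\cap B(0,n)$ with $n$ large. A subscript $n$ marks the objects of Sections 4–7 for $G_n$, and $P_n=\mathbf P(G_n)$, $I_n=\mathbf I_2(G_n)$, $M_n=\int v_n$, $Z_n=\int|\nabla v_n|^2$.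

**Step 1: $v$ is defined, and first bounds.** This prepares the limit. We have $G\ne\mathbb R^2$, since $\mathbf P(\mathbb R^2)\ge\mathbf P(B(0,n))=\pi n^4/2$ for all $n$. As in Section 8, Step 2 (which did not use connectivity), $P_n\uparrow\mathbf P(G)$, $\rho_n\uparrow\rho$ and $I_n\uparrow\mathbf I_2(G)\le\frac13\mathbf P(G)<\infty$. By the disk bound in Section 8, Step 3, $\sup\rho<\infty$, so $v$ is defined and $v_n\uparrow v$. From (15) and Fact A,
$$Z_n^{1/2}\le\|\nabla\mathrm u_n\|_2+\|\nabla(\mathrm u_n-v_n)\|_2\le2\,\mathbf P(G)^{1/2},\qquad M_n=\tfrac14(Z_n+3I_n)\ \text{ by (6)},$$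
so $Z_n$ and $M_n$ are bounded. By monotone convergence $\int v=\lim M_n<\infty$. As $v_n\to v$ in the sense of distributions and $\nabla v_n$ is bounded in $L^2$, $\nabla v_n\rightharpoonup\nabla v$ weakly in $L^2(\mathbb R^2)$. Since $\nabla v=0$ a.e. off $G$ (as in Section 6), $Z=\int_{\mathbb R^2}|\nabla v|^2<\infty$.

**Step 2: $\nabla\mathrm u_n\to\nabla\mathrm u$ strongly.** For $n<m$, (3) for $G_m$ with $f=\mathrm u_n$ gives $\int\nabla\mathrm u_m\cdot\nabla\mathrm u_n=2\int\mathrm u_n=P_n$, so
$$\int|\nabla(\mathrm u_m-\mathrm u_n)|^2=P_m-2P_n+P_n=P_m-P_n .$$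
Thus $\nabla\mathrm u_n$ is Cauchy in $L^2$. Since $\mathrm u_n\uparrow\mathrm u$ and $\int\mathrm u_n=\frac12P_n$ is bounded, $\mathrm u_n\to\mathrm u$ in $L^1$, so the $L^2$ limit of $\nabla\mathrm u_n$ is $\nabla\mathrm u$.

**Step 3: $S_n\uparrow S$ and $S\in L^1$.** This provides a dominating function. Since $w_n\uparrow w$ pointwise, $e_n$ increases and $e_n\le e$. Fix $\xi$. The minimizers $y_n(\xi)=\frac12(\xi+z_n(\xi))$ stay in a compact set $K$, because $|z_n|\le\rho_n(x_n)\le\sup\rho$ by Section 4, Step 3. By Dini's theorem $\delta_n=\sup_K(w-w_n)\to0$, so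
$$e_n(\xi)=w_n(y_n)+\tfrac12|\xi-y_n|^2\ge w(y_n)-\delta_n+\tfrac12|\xi-y_n|^2\ge e(\xi)-\delta_n .$$
Hence $e_n\uparrow e$ and $S_n=e_n-\frac14|\xi|^2\uparrow S$. By (14), $\int S_n=3\beta_n+5\gamma_n=(\beta_n+\gamma_n)+2(\beta_n+2\gamma_n)=M_n+2I_n$ is bounded. Since $S_n\ge0$, monotone convergence gives $S\in L^1$.

**Step 4: $\nabla S_n\to\nabla S$ locally uniformly, and $|\nabla S_n|^2\to|\nabla S|^2$ in $L^1$.** The first claim also follows from Rockafellar, *Convex Analysis*, Thm 25.7; here is a direct argument. The maps $\nabla S_n=x_n-\frac12\xi$ are uniformly Lipschitz and $|\nabla S_n|=\frac12|z_n|\le\frac12\sup\rho$. By Arzelà–Ascoli every subsequence has a further subsequence converging locally uniformly. Its limit is the distributional gradient of $\lim S_n=S$ (dominated convergence, $0\le S_n\le S$, with $S$ locally bounded). So the whole sequence converges to $\nabla S$. Next, $V_n\ge0$ and (9) give $|\nabla S_n|^2\le S_n\le S\in L^1$, and dominated convergence yields the second claim.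

**Step 5: the Jacobians converge weakly.** This handles the other factor; it is the weak continuity of Jacobians (Reshetnyak, Ball), which we prove in this case. The maps $y_n=\frac12\xi-\nabla S_n$ are $1$-Lipschitz and converge locally uniformly to $y$. Write $y_{n,i}$ for the components. For a smooth map $y$, $\det Dy=\partial_1(y_1\partial_2y_2)-\partial_2(y_1\partial_1y_2)$, so for $\psi\in C_c^\infty(\mathbb R^2)$
$$\int\psi\det Dy\,d\xi=-\int y_1\big(\partial_1\psi\,\partial_2y_2-\partial_2\psi\,\partial_1y_2\big)d\xi .$$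
By mollification (derivatives converge in $L^2_{\mathrm{loc}}$, the maps locally uniformly) this holds for Lipschitz maps, in particular for $y_n$ and $y$. Now $y_{n,1}\partial_i\psi\to y_1\partial_i\psi$ uniformly with common compact support, hence in $L^1$. The derivatives $\partial_jy_{n,2}$ are bounded by $1$ and converge to $\partial_jy_2$ as distributions, hence weakly-$*$ in $L^\infty$. So $\int\psi\det Dy_n\to\int\psi\det Dy$. As $0\le\det Dy_n\le1$ and $C_c^\infty$ is dense in $L^1$, $\det Dy_n\rightharpoonup\det Dy$ weakly-$*$ in $L^\infty$.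

**Step 6: proof of part 1.** By (9) and the second formula of (12), valid for $G_n$ and for $G$ because $\sup\rho<\infty$, together with Steps 4 and 5 (strong $L^1$ against weak-$*$ $L^\infty$),
$$Z_n=4\int|\nabla S_n|^2\det Dy_n\,d\xi\ \to\ 4\int|\nabla S|^2\det Dy\,d\xi=Z .$$
Weak convergence together with convergence of norms gives $\nabla v_n\to\nabla v$ strongly in $L^2$. With Step 2, let $n\to\infty$ in (15) for $G_n$, namely $\int|\nabla(\mathrm u_n-v_n)|^2=P_n-3I_n$. The result is part 1.

**Step 7: proof of part 2.** The inequality is contained in part 1. Suppose equality holds. Section 8, Step 3 did not use connectivity, so $w$ is harmonic in $G$. On each component $\Omega$ of $G$, $w$ is convex on every disk in $\Omega$ and harmonic, hence affine. Moreover $\partial\Omega\subset\partial G$: a point of $\partial\Omega\cap G$ would have a disk around it inside $G$ meeting $\Omega$, hence inside $\Omega$, contradicting that $\Omega$ is open. So $v=0$ on $\partial\Omega$, and Section 8, Step 4 applied to $\Omega$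 shows that $\Omega$ is a disk.

Conversely, let every component be a disk. It suffices that both functionals are additive over components, since each disk satisfies $\mathbf P=3\,\mathbf I_2$. For $\mathbf I_2$: if $x\in\Omega$, then $B(x,\rho(x,\Omega))\subset G$, and $B(x,\rho(x,G))$ is connected, hence inside $\Omega$. So $\rho(x,G)=\rho(x,\Omega)$. For $\mathbf P$: a nonzero $f\in C_c^\infty(G)$ is a finite sum of nonzero $f_i\in C_c^\infty(\Omega_i)$ with distinct components $\Omega_i$. With $a_i=2\int f_i$ and $b_i=\int|\nabla f_i|^2>0$, Cauchy–Schwarz gives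
$$\frac{(\sum a_i)^2}{\sum b_i}\le\sum\frac{a_i^2}{b_i}\le\sum_i\mathbf P(\Omega_i).$$
For the opposite inequality, take finitely many components and $f_i$ with $a_i\ne0$ and $a_i^2/b_i$ close to $\mathbf P(\Omega_i)$, and replace $f_i$ by $(a_i/b_i)f_i$. Then both $a_i$ and $b_i$ become $a_i^2/b_i$, and the quotient for the sum is $\sum a_i^2/b_i$. So $\mathbf P(G)=\sum_\Omega\mathbf P(\Omega)$.

**Step 8: the inequality in part 3.** We use the best multiple of $v_n$ instead of $v_n$ itself. By Fact C, $v_n\in W_0^{1,2}(G_n)$, so Fact A and (6) give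
$$P_n\ge\frac{4M_n^2}{Z_n}=\frac{(Z_n+3I_n)^2}{4Z_n} .$$
Here $Z>0$: otherwise the locally Lipschitz function $v$ would be constant, but $v>0$ in $G$ and $v=0$ off $G\ne\mathbb R^2$. The same argument gives $Z_n>0$. Letting $n\to\infty$ with Step 6,
$$\mathbf P(G)\ge\frac{(Z+3\,\mathbf I_2)^2}{4Z}=3\,\mathbf I_2+\frac{(Z-3\,\mathbf I_2)^2}{4Z}.$$

**Step 9: disks and long rectangles in part 3.** For a disk, $v=\mathrm u$ by Section 3, so $Z=\mathbf P=3\,\mathbf I_2$ and both sides agree.

Let $G=(-L,L)\times(-h,h)$ with $L>2h$. Since $v\ge0$, only $x$ with $|x-y|\le\rho(x)\le h$ matter in (5). If $y\in G$ and $|y_1|\le L-2h$, such $x$ have $|x_1|\le L-h$, so $\rho(x)=(h-|x_2|)_+$. For $|x_2|\le h$,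
$$\rho(x)^2-|x-y|^2=h^2-y_2^2-2(h|x_2|-x_2y_2)-(x_1-y_1)^2\le h^2-y_2^2,$$
with equality at $x=(y_1,0)$; for $|x_2|>h$ the left side is at most $0$. So $v=\frac12(h^2-y_2^2)$ and $|\nabla v|^2=y_2^2$ there. In the two remaining end pieces, of total area $8h^2$, we have $\rho\le h$, and $|\nabla v|=|\nabla w(y)-y|\le h$ a.e. by Section 4, Step 3. So the ends contribute an amount bounded independently of $L$ to $Z$ and to $\mathbf I_2$. Hence, as $L\to\infty$,
$$\frac{Z}{2L}\to\int_{-h}^ht^2dt=\tfrac23h^3,\qquad\frac{\mathbf I_2}{2L}\to\int_{-h}^h(h-|t|)^2dt=\tfrac23h^3,$$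
and the right side of part 3, divided by $2L$, tends to
$$2h^3+\frac{(\frac23h^3-2h^3)^2}{4\cdot\frac23h^3}=2h^3+\tfrac23h^3=\tfrac83h^3 .$$
By (2), $\mathbf P(G)/2L\le\frac83h^3$. So the ratio of the two sides tends to $1$, and Theorem 2 is proved.
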